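# Isomorphism of semigroups generated by rational sets of words

## An undecidability theorem for rational generating sets

For a finite alphabet $\Sigma$, write $\Sigma^+$ for the free semigroup of all nonempty words over $\Sigma$, and for $X\subseteq\Sigma^+$ write $X^+$ for the subsemigroup generated by $X$: all concatenations of one or more words from $X$. Such subsemigroups are called F-semigroups. A set of words is *rational* if it is a regular language. Rational sets are given to an algorithm by finite automata or rational expressions.

**Theorem 1.** There are a fixed rational set $Y\subseteq\{\mathtt a,\mathtt b\}^+$, a computable sequence of rational sets $X_k\subseteq\{\mathtt a,\mathtt b\}^+$ $(k\ge 1)$, and a recursively enumerable non-recursive set $H\subseteq\mathbb N_{\ge1}$, such that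
$$X_k^+\cong Y^+\iff k\notin H .$$
Hence it is undecidable whether two rational sets generate isomorphic semigroups. The problem is $\Pi^0_1$-hard, so it is not even semi-decidable. This holds over a fixed two-letter alphabet and with $Y$ fixed.

The question being answered is this: given a finite alphabet $\Sigma$ and rational sets $X,Y\subseteq\Sigma^+$, can an algorithm decide whether $X^+$ and $Y^+$ are isomorphic as abstract semigroups? It was posed as an open problem next to two positive results: for *finite* $X,Y$ the isomorphism of $X^+$ and $Y^+$ is decidable, and for one rational $X$ it is decidable whether $X^+$ is free.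

Let us read the theorem slowly. "Computable sequence" means that an algorithm turns $k$ into an automaton for $X_k$. A set is recursively enumerable (r.e.), or semi-decidable, if some algorithm halts exactly on its members. It is recursive if both it and its complement are r.e. The class $\Pi^0_1$ consists of the complements of r.e. sets, and a problem is $\Pi^0_1$-hard if every such complement reduces computably to it. Now look at the direction of the equivalence. The semigroups are isomorphic when $k$ is *not* in $H$. For us $H$ will be the set of inputs on which a machine halts, so isomorphism corresponds to running forever. Consequently even the "yes" answers cannot be enumerated.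

## Irreducible words, codes, and the one-letter alphabet

An element of a semigroup $T$ is **irreducible** if it lies in $T\setminus TT$. For $T=X^+$ every irreducible element lies in $X$, since any other element is a product of at least two elements of $X$. By induction on word length, the irreducible elements generate $X^+$. The set $X^+\setminus X^+X^+$ is regular if $X$ is, effectively. Any isomorphism $X^+\to Y^+$ maps irreducible elements bijectively onto irreducible elements.

For example, in $\{a,ab,ba\}^+$ all three generators are irreducible, but the semigroup is not free on them, because $a\cdot ba=ab\cdot a$. In $\{a,a^2\}^+$ only $a$ is irreducible.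

**The free case.** Suppose $X^+$ and $Y^+$ are both free. A free semigroup on a basis $B$ has exactly the elements of $B$ as irreducible elements. So $X^+\cong Y^+$ iff the two sets of irreducible elements have the same cardinality. These sets are effectively regular, so each one has a computable finite size or is countably infinite, and the question is decidable. The difficulty comes entirely from the relations between generators.

**One letter.** Here the question can also be settled by hand. We identify $a^n$ with the integer $n$. For example $\{a^2,a^3\}^+\cong\{a^4,a^6\}^+$ via $n\mapsto 2n$, while $\{a^2,a^3\}^+\not\cong\{a^2,a^5\}^+$, as the proof below shows.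

**Theorem 2.** For $|\Sigma|=1$ the problem is decidable. So it is decidable for one letter and undecidable for two.

*Proof.* Identify $a^+$ with $(\mathbb N_{\ge1},+)$. If $X$ or $Y$ is empty, the semigroups are isomorphic iff both sets are empty. Otherwise let $B$ be the set of irreducible elements of $X^+$. It is effectively regular. It is also finite. Indeed, let $m=\min X^+$. If $b<b'$ are in $B$ and $b\equiv b'\pmod m$, then $b'=b+tm$ with $t\ge1$, and $tm\in X^+$, so $b'$ is reducible, a contradiction. So $B$ has at most $m$ elements and can be listed, and likewise for $Y^+$.

Let $\varphi:X^+\to Y^+$ be an isomorphism. For $n,m\in X^+$ the integer $nm$ is both $m$ added $n$ times and $n$ added $m$ times, so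
$$n\,\varphi(m)=\varphi(nm)=m\,\varphi(n).$$
Hence $\varphi(n)=cn$ for a constant $c>0$. Such a map preserves order, so the increasingly ordered lists of irreducibles have the same size and are proportional. Conversely, if the lists are proportional with ratio $c$, then $n\mapsto cn$ is an isomorphism $X^+\to Y^+$, because irreducibles generate. Proportionality of two finite lists is decidable. The statement for two letters is Theorem 1. $\square$

In the example, $(2,3)$ and $(2,5)$ are not proportional.

## Certificates given by transducers

What would a sensible person try over larger alphabets? An isomorphism is determined by its values on the irreducible elements. For rational sets the natural finite description of a map on words is a transducer, that is, a finite automaton with output. A relation computed by a transducer is called *rational*, and it is a *rational function* if each input has at most one output. So at least semi-decidability seems within reach: enumerate transducers, and for each one check whether it describes an isomorphism. The checking step really works.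

**Theorem 3.** Let $X,Y$ be rational and equal to the sets of irreducible elements of $X^+,Y^+$. Given a rational function $f$ (by a transducer), it is decidable whether $f$ is a bijection $X\to Y$ that extends to an isomorphism $X^+\to Y^+$. Consequently, for infinitely many $k$ in Theorem 1, $X_k^+\cong Y^+$ but no isomorphism is a rational function on the generators.

*Proof of the first sentence about decidability.* We use these textbook facts: domains and images of rational relations are effectively regular, and it is decidable whether a rational relation is a function; see Schützenberger (1975), Blattner–Head (1977), and Berstel, *Transductions and Context-Free Languages* (1979), Ch. IV. It follows that equality of two rational functions with the same domain is decidable: test whether their union is a function.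

So one can check that $f$ is a function with domain $X$ and image $Y$, and that $f^{-1}$ is a function. Then $f$ is a bijection $X\to Y$.

Next we test whether $f$ respects products. Let $\mathcal L\subseteq(\Sigma\times\{0,1\}^2)^+$ be the set of words over $\Sigma$ in which two factorizations into elements of $X$ are marked: the first bit of a letter is $1$ iff a factor of the first factorization ends there, and the second bit does the same for the second factorization. This set is regular. Indeed, for $i=1,2$ let $X^{(i)}$ be the regular set of all words projecting to a word of $X$, with $i$-th bit $1$ exactly at the last letter and the other bit arbitrary. Then $\mathcal L=(X^{(1)})^+\cap(X^{(2)})^+$. Let $\theta_i$ be defined on $\mathcal L$ by applying $f$ to the successive factors of the $i$-th factorization and concatenating the results. The relation that sends $w\in X^{(i)}$ to $f$ of its projection is rational. Hence so is the relation obtained by concatenating pairs of it one or more times, and $\theta_i$ is its restriction to the regular domain $\mathcal L$. It is a function because the $i$-th bits determine the factors.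

The map $f$ extends to a homomorphism $X^+\to Y^+$ iff any two factorizations of the same word give the same result, that is, iff $\theta_1=\theta_2$. This is decidable. Test $f^{-1}$ in the same way. If both tests succeed, the two extensions are mutually inverse, because their composites are the identity on generators, so $f$ extends to an isomorphism. Conversely, if $f$ extends to an isomorphism, its inverse extends $f^{-1}$, and both tests succeed. $\square$

The plan "enumerate and check" breaks at one point only: it needs every isomorphic pair to have *some* isomorphism that is rational on the generators. The last sentence of Theorem 3 says that this is false. We prove that sentence at the end, once Theorem 1 is available.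

## Words that react only at their two ends

We turn to the hard direction. The aim of this section is a family of F-semigroups whose relations we can list. Each generator will carry one distinguished letter in its interior, and all ambiguity of factorization will be confined to the last letter at either end.

Let $\Lambda,Z,\Pi,\{z,y\}$ be pairwise disjoint finite alphabets. Throughout, $\lambda\in\Lambda$ and $\pi\in\Pi$. For $C\subseteq\Lambda^*Z\Pi^*$ put
$$X_C=C\cup\{z,y\}\cup\{z\lambda:\lambda\in\Lambda\}\cup\{\pi y:\pi\in\Pi\}.$$
Elements of $C$ are generators of *type* $C$, elements of $\{z\}\cup z\Lambda$ are of *type* $z$, and elements of $\{y\}\cup\Pi y$ are of *type* $y$. The letters in $Z\cup\{z,y\}$ are called *principal*. Let $G(C)$ be the graph with vertex set $C$ and with edges $\{c,\lambda c\}$ for $c,\lambda c\in C$ and $\{c,c\pi\}$ for $c,c\pi\in C$.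

**Running example.** Let $\Lambda=\{\lambda\}$, $Z=\{\#\}$, $\Pi=\{\pi\}$ and $C=\{\#,\lambda\#,\lambda\#\pi\}$. Then $X_C$ has the seven elements $\#,\lambda\#,\lambda\#\pi,z,y,z\lambda,\pi y$, and $G(C)$ is the path $\#-\lambda\#-\lambda\#\pi$. The word $z\lambda\#\pi y$ has exactly three factorizations: $z\cdot\lambda\#\pi\cdot y$, then $z\cdot\lambda\#\cdot\pi y$, then $z\lambda\cdot\#\cdot\pi y$.

**Lemma 1.** Let $g\in X_C^+$.

1. All factorizations of $g$ over $X_C$ have the same number of factors, and the $i$-th factor contains the $i$-th principal letter of $g$. So the type of the $i$-th factor is determined by $g$.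
2. Two factorizations of $g$ can differ only at junctions ($z$-type, $C$-type) and ($C$-type, $y$-type). At such a junction at most two boundary positions are possible, and they differ by one letter.
3. The irreducible elements of $X_C^+$ are exactly the elements of $X_C$.

*Proof.* Each generator contains exactly one principal letter, and this letter determines its type. This gives part 1. It also gives part 3: an element of $X_C$ has one principal letter, and a product of two elements of $X_C^+$ has at least two.

For part 2, let $\kappa,\kappa'$ be consecutive principal letters of $g$ with the word $m$ between them, split as $m=m_1m_2$ by the factor boundary. After its principal letter, a factor of type $C$, $z$, $y$ contains respectively a word of $\Pi^*$, of $\Lambda\cup\{\varepsilon\}$, or $\varepsilon$. Before its principal letter it contains respectively a word of $\Lambda^*$, or $\varepsilon$, or a word of $\Pi\cup\{\varepsilon\}$. We go through the pairs of types.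

* $(C,C)$ and $(z,y)$: $m_1$ and $m_2$ are over disjoint alphabets, so the boundary is determined.
* $(\cdot,z)$: $m_2=\varepsilon$. $(y,\cdot)$: $m_1=\varepsilon$. The boundary is determined.
* $(z,C)$: $m\in\Lambda^*$ and $m_1\in\Lambda\cup\{\varepsilon\}$, so there are at most two possibilities: directly after $z$, or one letter later.
* $(C,y)$: $m\in\Pi^*$ and $m_2\in\Pi\cup\{\varepsilon\}$, so there are at most two possibilities: directly before $y$, or one letter earlier.

All nine pairs are covered. $\square$

Next we need something that an isomorphism cannot change. For a semigroup $T$ let $\Delta(T)$ be the graph whose vertices are the irreducible elements, with $g\neq h$ adjacent iff there are irreducible $p,q$ with $gp=hq$ or $pg=qh$. Isomorphic semigroups have isomorphic graphs $\Delta$.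

**Lemma 2.** $\Delta(X_C^+)$ is the disjoint union of $G(C)$, a star with centre $z$ and leaves among the $z\lambda$, a star with centre $y$ and leaves among the $\pi y$, and possibly isolated vertices.

*Proof.* By Lemma 1 the vertices are the elements of $X_C$. Let $gp=hq$ with $g\ne h$. This word has two factors, and its two factorizations differ at their only junction. By Lemma 1 there are two cases. At a junction ($z$-type, $C$-type) the first factors are $z$ and $z\lambda$, so $\{g,h\}=\{z,z\lambda\}$. At a junction ($C$-type, $y$-type) the first factors are $c$ and $c\pi$, both in $C$, so $\{g,h\}=\{c,c\pi\}\subseteq C$. In the same way $pg=qh$ with $g\ne h$ forces $\{g,h\}=\{c,\lambda c\}\subseteq C$ or $\{g,h\}=\{y,\pi y\}$. So the only edges among elements of $C$ are edges of $G(C)$, and the only other edges join $z$ to some $z\lambda$ or $y$ to some $\pi y$. Conversely, $z(\lambda c)=(z\lambda)c$ for $c,\lambda c\in C$ and $c(\pi y)=(c\pi)y$ for $c,c\pi\in C$ show that every edge of $G(C)$ occurs. $\square$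

In the running example, $\Delta(X_C^+)$ consists of the path on three vertices and the two edges $z-z\lambda$ and $y-\pi y$.

## The missing bridge, and a quadratic presentation

We would like to build isomorphisms from bijections $C\to C'$ that respect the edges of $G(C)$ together with their labels $\lambda,\pi$. This is not enough in general.

**Example (a relation that the graph does not see).** Take $\Lambda=\{\lambda\}$, $Z=\{\#\}$, $\Pi=\{\pi\}$, $C=\{\lambda\#,\#\pi\}$ and $C'=\{\lambda\lambda\#,\#\pi\pi\}$. Both $G(C)$ and $G(C')$ consist of two isolated vertices. But $X_C^+$ is not free, because
$$z\cdot\lambda\#\cdot\pi y=z\lambda\cdot\#\pi\cdot y ,$$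
while $X_{C'}^+$ is free on its six generators. To see the latter, suppose a word had two factorizations over $X_{C'}$, differing at some junction next to a $C'$-type factor. If at that factor they differ at one junction only, the two middle factors are $d',\lambda d'$ or $d',d'\pi$. If they differ at both, the middle factors are $\lambda x,x\pi$ or $x,\lambda x\pi$. No such pair lies in $\{\lambda\lambda\#,\#\pi\pi\}$. So $X_C^+\not\cong X_{C'}^+$.

Two factorizations may thus differ at both ends of a $C$-factor, with no intermediate factorization that changes one end at a time. The following condition asks exactly for a bridge. Say that $C$ satisfies **(Q)** if for all words $x$ and all $\lambda,\pi$: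

* (Q1) $\lambda x,\ x\pi\in C$ implies $x\in C$ or $\lambda x\pi\in C$;
* (Q2) $x,\ \lambda x\pi\in C$ implies $\lambda x\in C$ or $x\pi\in C$.

The running example satisfies (Q). In (Q1), $x\pi\in C$ only for $x=\lambda\#$, and $\lambda\lambda\#\notin C$, so the hypothesis never holds. In (Q2) the only instance is $x=\#$, and there $\lambda\#\in C$.

Recall that a semigroup is *presented* by generators and relations if two words in the generators are equal in it exactly when one can be turned into the other by finitely many applications of the relations.

**Lemma 3.** If $C$ satisfies (Q), then $X_C^+$ is presented by the generators $X_C$ and the relations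

* (R1) $(z\lambda)\cdot c=z\cdot(\lambda c)$ for $c,\lambda c\in C$;
* (R2) $c\cdot(\pi y)=(c\pi)\cdot y$ for $c,c\pi\in C$.

*Proof.* **Step 1: cut the problem into short pieces.** The relations hold. Take two factorizations of one word. Group each $C$-type factor with the immediately preceding factor if that is of $z$-type, and with the immediately following factor if that is of $y$-type. Groups of different $C$-factors are disjoint, since a $z$-type factor is grouped only with what follows it and a $y$-type factor only with what precedes it. Every junction ($z$-type, $C$-type) or ($C$-type, $y$-type) lies inside a group. By Lemma 1 the group boundaries and all factors outside groups therefore coincide in the two factorizations. It suffices to compare two factorizations of one group.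

**Step 2: groups with at most one ambiguous junction.** If the group lacks a $z$-type or a $y$-type factor, there is at most one ambiguous junction. Two different factorizations are then $z\cdot\lambda c$ and $z\lambda\cdot c$, related by (R1), or $c\cdot\pi y$ and $c\pi\cdot y$, related by (R2). Otherwise the group spells $zdy$ with $d\in\Lambda^*Z\Pi^*$. If $d$ begins or ends with its $Z$-letter, again at most one junction is ambiguous, and one relation suffices.

**Step 3: groups with two ambiguous junctions.** This is where (Q) enters. Now $d=\lambda x\pi$, and the possible factorizations are
$$z\cdot\lambda x\pi\cdot y,\qquad (z\lambda)\cdot x\pi\cdot y,\qquad z\cdot\lambda x\cdot(\pi y),\qquad (z\lambda)\cdot x\cdot(\pi y),$$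
each present iff its middle factor lies in $C$. Two of them that differ at one junction are related by (R1) or (R2). Two that differ at both junctions have middle factors $\{\lambda x,x\pi\}$ or $\{x,\lambda x\pi\}$. By (Q1) or (Q2) a third factorization is present. It differs from each of the two at one junction only, so they are related through it. $\square$

**Lemma 4.** Let $C,C'$ satisfy (Q), and let $f:C\to C'$ be a bijection such that for all $c,d\in C$ and all $\lambda,\pi$:
$$d=\lambda c\iff f(d)=\lambda f(c),\qquad d=c\pi\iff f(d)=f(c)\pi .$$
Then $X_C^+\cong X_{C'}^+$.

*Proof.* Extend $f$ by the identity on $z,y,z\lambda,\pi y$ to a bijection $X_C\to X_{C'}$. A relation (R1) for $C$ is given by $c,d\in C$ with $d=\lambda c$, and it is sent to $(z\lambda)\cdot f(c)=z\cdot f(d)$ with $f(d)=\lambda f(c)$, a relation for $C'$. Every relation (R1) for $C'$ arises like this: its two words in $C'$ are $f(c)$ and $f(d)$ for some $c,d$, and $f(d)=\lambda f(c)$ gives $d=\lambda c$. The same holds for (R2). So the presentations of Lemma 3 correspond, and the semigroups are isomorphic. $\square$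

## A machine step as three one-letter changes

Components of $G(C)$ are supposed to become computations. Passing along an edge changes one letter at one end of a word. So we first rewrite the steps of a Turing machine so that each change concerns one letter only.

Let $U$ be a fixed deterministic Turing machine on a one-way infinite tape, with state set $\mathrm{St}$, start state $s_0$, halting state $s_h\neq s_0$, and tape alphabet $\Gamma_0\ni 1,\square$, where $\square$ is the blank. On input $1^k$ it starts on cell 1. It moves left or right at each step and never moves left from cell 1 on inputs $1^k$. Halting means reaching $s_h$, and the transition function is defined exactly for states $\neq s_h$. We choose $U$ so that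
$$H=\{k\ge1: U\text{ halts on }1^k\}$$
is r.e. and not recursive, and, when we want it, so that $\mathbb N_{\ge1}\setminus H$ is $\Pi^0_1$-complete. Any machine can be brought to this form. Replace a stationary step by a step right and a step left. Use a new start state that leaves a permanent mark on cell 1. Whenever the old machine would move left from the marked cell, or has no transition in a non-halting state, enter a loop that alternates right and left moves forever.

**The track.** Let $\Gamma=\Gamma_0\times\{0,1\}$. Let $U$ act on the first component and leave the second component, the *track* of the cell, unchanged. Thus $\delta(s,\alpha)=(s',\beta,\text{direction})$ with $\alpha,\beta\in\Gamma$ of equal track. The track will carry a copy of the input that no computation can erase. Put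
$$A=\Gamma\cup\{[s,\alpha]\}\cup\{[s,\alpha]'\}\qquad(s\in \mathrm{St},\ \alpha\in\Gamma),$$
where $[s,\alpha]$ and $[s,\alpha]'$ have the track of $\alpha$. Define a partial map $\tau$ on $A^*$, with $x,x'\in\Gamma^*$ and $\gamma\in\Gamma$:

* (1R) $x[s,\alpha]\gamma x'\mapsto x[s,\alpha][s',\gamma]'x'$, if $\delta(s,\alpha)=(s',\beta,R)$;
* (1L) $x\gamma[s,\alpha]x'\mapsto x[s',\gamma]'[s,\alpha]x'$, if $\delta(s,\alpha)=(s',\beta,L)$;
* (2R) $x[s,\alpha][s',\gamma]'x'\mapsto x\beta[s',\gamma]'x'$, if $\delta(s,\alpha)=(s',\beta,R)$;
* (2L) $x[s',\gamma]'[s,\alpha]x'\mapsto x[s',\gamma]'\beta x'$, if $\delta(s,\alpha)=(s',\beta,L)$;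
* (3) $x[s,\gamma]'x'\mapsto x[s,\gamma]x'$.

**Example.** Suppress the track, and let $\delta(s_0,1)=(s_1,\ast,R)$. Then
$$[s_0,1]\,1\,\square\,\square\ \mapsto\ [s_0,1]\,[s_1,1]'\,\square\,\square\ \mapsto\ \ast\,[s_1,1]'\,\square\,\square\ \mapsto\ \ast\,[s_1,1]\,\square\,\square .$$
First the new head is announced with a prime, then the old head is removed, then the prime is dropped.

The left sides are mutually exclusive. In (1R) and (1L) there is one unprimed state letter and no primed one, and the direction of $\delta(s,\alpha)$ separates the two. In (2R) and (2L) there is one of each kind, in opposite orders. In (3) there is only a primed one. So $\tau$ is a well-defined partial function. It preserves the length and the track word, and it changes exactly one letter.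

For $a\ne b$ in $A$, the set $\{(v,u):\tau(vau)=vbu\}$ is a finite union of products $V_i\times U_i$ of regular sets. We can list them:

* $a=\gamma$, $b=[s',\gamma]'$: the products $\Gamma^*[s,\alpha]\times\Gamma^*$ with $\delta(s,\alpha)=(s',\beta,R)$ for some $\beta$, and $\Gamma^*\times[s,\alpha]\Gamma^*$ with $\delta(s,\alpha)=(s',\beta,L)$ for some $\beta$;
* $a=[s,\alpha]$, $b=\beta$: the products $\Gamma^*\times[s',\gamma]'\Gamma^*$ if $\delta(s,\alpha)=(s',\beta,R)$, and $\Gamma^*[s',\gamma]'\times\Gamma^*$ if $\delta(s,\alpha)=(s',\beta,L)$, for all $\gamma\in\Gamma$;
* $a=[s,\gamma]'$, $b=[s,\gamma]$: the product $\Gamma^*\times\Gamma^*$;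
* for all other pairs the set is empty.

Put
$$\mathrm{Halt}=\{x[s_h,\alpha]x':x,x'\in\Gamma^*,\ |x|+|x'|+1\text{ even}\}.$$
No word of $\mathrm{Halt}$ is in the domain of $\tau$, because $\delta(s_h,\cdot)$ is undefined. For even $n\ge k\ge1$ let
$$x_{k,n}=[s_0,\alpha_1]\alpha_2\cdots\alpha_n,\qquad \alpha_i=(1,1)\ (i\le k),\quad \alpha_i=(\square,0)\ (i>k).$$
Note that $x_{k,n}\notin\mathrm{Halt}$, as $s_0\neq s_h$. Let $\sim$ be the equivalence relation on $A^*$ generated by $x\sim\tau(x)$.

**Lemma 5.**

1. $k\in H$ iff for some even $n\ge k$ and some $m$ we have $\tau^m(x_{k,n})\in\mathrm{Halt}$.
2. $x\sim x'$ iff $\tau^i(x)=\tau^j(x')$ for some $i,j\ge0$.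
3. If $x\sim x'$ and $x'\in\mathrm{Halt}$, then $x'=\tau^i(x)$ for some $i$. Distinct words of $\mathrm{Halt}$ are inequivalent.
4. If $x_{k,n}\sim x_{k',n'}$, then $(k,n)=(k',n')$.

*Proof.* Part 1. Words in $\Gamma^*[s,\alpha]\Gamma^*$ of length $n$ are configurations on cells $1,\dots,n$. Let $s\neq s_h$. If the next move stays within these cells, the rules (1), (2), (3) apply in turn, and $\tau^3$ performs one step of $U$. The intermediate words each contain a primed letter, so they are not in $\mathrm{Halt}$. If the next move would leave the cells $1,\dots,n$, then $\tau$ is undefined. If $k\in H$, the computation on $1^k$ visits finitely many cells. Take an even $n\ge k$ at least as large as all of their numbers. Then some $\tau^{3t}(x_{k,n})$ is a halting configuration of even length $n$, so it is in $\mathrm{Halt}$. Conversely, if $\tau^m(x_{k,n})\in\mathrm{Halt}$, this word has no primed letter, so $m=3t$. Then $\tau^m(x_{k,n})$ is the configuration of $U$ on $1^k$ after $t$ steps (the head has stayed within cells $1,\dots,n$, so the cells beyond $n$ are untouched), and its state is $s_h$.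

Part 2. The relation on the right contains all pairs $(x,\tau(x))$, is contained in $\sim$, and is reflexive and symmetric. For transitivity let $\tau^i(x)=\tau^j(x')$ and $\tau^p(x')=\tau^q(x'')$. If $j\le p$, apply $\tau^{p-j}$ to the first equation to get $\tau^{i+p-j}(x)=\tau^p(x')=\tau^q(x'')$. If $j>p$, apply $\tau^{j-p}$ to the second. All these values are defined because $\tau^{\max(j,p)}(x')$ is.

Part 3. In $\tau^i(x)=\tau^j(x')$ we must have $j=0$, since $x'$ is outside the domain of $\tau$. If $x\in\mathrm{Halt}$ as well, then also $i=0$ and $x=x'$.

Part 4. The track word $1^k0^{n-k}$ of $x_{k,n}$ is invariant under $\tau$, and it determines $k$ and $n$. $\square$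

## Two stacks in one word

Relations of $X_C^+$ act only at the ends of words of $C$. If we stored a tape in its usual order, a head in the middle would be out of reach. So we cut the tape at a cursor and turn it inside out: a tape word $vu$ with the cursor between $v$ and $u$ is stored as a left part for $u$, then a central letter, then a right part for $v$. The two letters next to the cursor, the last of $v$ and the first of $u$, are now near the two ends. The central letter $\#_0$ or $\#_1$ carries a bit that no relation can touch.

Moving the cursor and rewriting one letter then becomes one operation: pop $a$ from the right end and push $b$ on the left end. It changes the stored word $vau$ to $vbu$. We want to allow it iff $a=b$ or $\tau(vau)=vbu$.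

**The direct encoding fails.** Let $\bar A=\{\bar a:a\in A\}$ be a copy of $A$, write $\bar u$ for the word $u$ with bars, and try $\bar u\#_iv$ with $|u|+|v|$ even. Popping first would forget $a$, so we push first and use the path
$$\bar u\#_iva\;-\;\bar b\bar u\#_iva\;-\;\bar b\bar u\#_iv,$$
admitting the middle word only for allowed operations. Now test (Q1). Take a letter $v\in\Gamma$ and two different letters $a,b\in\Gamma$, and let $x=\#_iv$. Both $\bar bx=\bar b\#_iv$ and $xa=\#_iva$ are in our set. The word $x$ is not: its tape length is odd, so it is not a stored word, and it starts with $\#_i$, so it is not a middle word. And $\bar bxa$ is not allowed, because $\tau(va)$ is undefined. So (Q1) fails, and the semigroup satisfies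
$$(z\bar b)\cdot\#_iva\cdot y=z\cdot\bar b\#_iv\cdot(ay).$$
This relation ties together the tape words $va$ and $vb$, which the machine does not relate. If we changed the bit in $\#_iva$ but not in $\bar b\#_iv$, keeping the other generators fixed, this equation would be destroyed. That is exactly the kind of change on which our isomorphisms will rest.

**The remedy is padding.** If every tape letter occupies *two* letters on its side, stored words have even length on each side, and $\lambda x$ and $x\pi$ can never both be stored words. Let $e,\bar e$ be new letters and put
$$\Lambda=\bar A\cup\{\bar e\},\quad Z=\{\#_0,\#_1\},\quad \Pi_0=A\cup\{e\},\quad D=|\Lambda|+|\Pi_0|,\quad \Pi=\Pi_0\cup\Omega,$$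
where $\Omega$ is a set of $D+1$ new letters, to be used for marking. Define morphisms on $A^*$ by $r(a)=ae$ and $l(a)=\bar e\bar a$. Let
$$S=\{l(u)\#_ir(v):u,v\in A^*,\ i\in\{0,1\},\ |u|+|v|\text{ even}\},$$
and for $a,b\in A$ let
$$W_{ab}=\{l(u)\#_ir(v):\ i\in\{0,1\},\ |u|+|v|\text{ odd, and } a=b\text{ or }\tau(vau)=vbu\}.$$
These sets are regular, by the list of products $V_i\times U_i$ in the previous section and because images of regular sets under morphisms are regular. An element $w\in W_{ab}$ stands for a tape with one letter missing at the cursor, where replacing $a$ by $b$ is allowed. Put
$$N_1=\{\bar b\,w\,a\,e\},\quad M=\{\bar b\,w\,a\},\quad N_3=\{\bar e\,\bar b\,w\,a\}\qquad(a,b\in A,\ w\in W_{ab}),$$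
and for $E\subseteq S$
$$C(E)=S\cup N_1\cup M\cup N_3\cup E\Omega .$$
If $E$ is rational, so is $X_{C(E)}$. The words of $E$ are the *marked* stored words.

For $c\in\Lambda^pZ\Pi^q$ let $\mathrm{par}(c)=(p\bmod2,\ q\bmod2)$, and let the *level* of $c$ be $p+q\bmod4$. Each $w\in W_{ab}$ has $\mathrm{par}(w)=(0,0)$ and level $2$, since $|u|+|v|$ is odd. This gives the table

| class | par | level | shape |
|---|---|---|---|
| $S$ | $(0,0)$ | 0 | left part in $(\bar e\bar A)^*$, right part in $(Ae)^*$ |
| $M$ | $(1,1)$ | 0 | last letter in $A$ |
| $N_1$ | $(1,0)$ | 1 | last letter $e$ |
| $N_3$ | $(0,1)$ | 1 | last letter in $A$ |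
| $E\Omega$ | $(0,1)$ | 1 | last letter in $\Omega$ |

In particular the five classes are disjoint.

**Lemma 6.** $G(C(E))$ consists of the vertices $S$; for each $(a,b,w)$ with $w=l(u)\#_ir(v)\in W_{ab}$, a path
$$l(u)\#_ir(va)\;-\;\bar bwae\;-\;\bar bwa\;-\;\bar e\bar bwa\;-\;l(bu)\#_ir(v),$$
whose inner vertices lie on no other path; and $D+1$ pendant vertices $g\omega$ $(\omega\in\Omega)$ at each $g\in E$. There are no other vertices or edges.

*Proof.* **Step 1: edges go from level 0 to level 1.** An edge joins two words whose lengths differ by one, so the level increases by $1$ mod $4$ from the shorter to the longer word. All levels lie in $\{0,1\}$. So every edge joins a level-0 word to a level-1 word that is one letter longer, and it suffices to list, for each level-1 word, the words of $C(E)$ obtained by deleting its first letter in $\Lambda$ or its last letter in $\Pi$.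

**Step 2: list them.** Let $w=l(u)\#_ir(v)\in W_{ab}$.

* $\bar bwae$: deleting the first letter gives $wae=l(u)\#_ir(va)\in S$. Deleting the last gives $\bar bwa\in M$.
* $\bar e\bar bwa$: deleting the first letter gives $\bar bwa\in M$. Deleting the last gives $\bar e\bar bw=l(bu)\#_ir(v)\in S$.
* $g\omega\in E\Omega$: deleting the last letter gives $g\in S$. Deleting a first letter in $\Lambda$ gives parity $(1,1)$ and last letter in $\Omega$. The only class with parity $(1,1)$ is $M$, whose words end in $A$, so the result is not in $C(E)$.

**Step 3: no overlaps.** The words of $N_1$, $M$, $N_3$ determine $(a,b,w)$ uniquely, so the inner vertices of different paths are different. $\square$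

Read as stack operations, the path says: push $\bar b$, pop $e$, push $\bar e$, pop $a$. For instance, let $\delta(s,\alpha)=(s',\beta,R)$ and put $c=[s,\alpha]$, $a=\gamma$, $b=[s',\gamma]'$, so that $\tau(ca)=cb$ by (1R). With $u=\varepsilon$, $v=c$, $w=\#_ice$ the path is
$$\#_iceae\;-\;\bar b\#_iceae\;-\;\bar b\#_icea\;-\;\bar e\bar b\#_icea\;-\;\bar e\bar b\#_ice .$$

**Lemma 7.** $C(E)$ satisfies (Q).

*Proof.* (Q2): $x$ and $\lambda x\pi$ have levels differing by $2$ mod $4$. All levels in $C(E)$ are $0$ or $1$, so the two words cannot both lie in $C(E)$.

(Q1): let $\lambda x,x\pi\in C(E)$. They have the same level.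

*Level 1.* If $\lambda x\in N_1$ then $x\in S$, and if $\lambda x\in N_3$ then $x\in M$, by Step 2 of Lemma 6. In both cases $x\in C(E)$. If $\lambda x\in E\Omega$, then $x$ ends in $\Omega$, so $x\pi$ has a letter of $\Omega$ in a non-final position. No word of $C(E)$ does, so this case is impossible.

*Level 0.* Both words are in $S\cup M$. Their parities differ in both coordinates, so one is in $S$ and the other is in $M$.

* Let $\lambda x\in S$ and $x\pi=\bar bwa\in M$ with $w\in W_{ab}$. Then $\pi=a$ and $x=\bar bw$. Since $\lambda\bar bw\in S$ has its left part in $(\bar e\bar A)^*$, we get $\lambda=\bar e$. So $\lambda x\pi=\bar e\bar bwa\in N_3$.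
* Let $\lambda x=\bar bwa\in M$ with $w\in W_{ab}$, and $x\pi\in S$. Then $\lambda=\bar b$ and $x=wa$. Since $wa\pi\in S$ has its right part in $(Ae)^*$, we get $\pi=e$. So $\lambda x\pi=\bar bwae\in N_1$. $\square$

**Why even tape lengths.** Suppose we dropped the parity conditions from the definitions of $S$ and $W_{ab}$. Then $w=\#_i$ would be in $S$ and in $W_{aa}$, so $x=\#_i$ and $\bar ax a\in M$ would both be present. But $\bar a\#_i$ and $\#_ia$ would not: the first ends in a letter of $Z$, and the second begins with a letter of $Z$ and ends in a single letter of $A$, so neither has the shape of any class. So (Q2) would fail. The level mod $4$ is what rules this out.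

**Lemma 8.** Two words $l(u)\#_ir(v)$ and $l(u')\#_{i'}r(v')$ in $S$ lie in the same component of $G(C(E))$ iff $i=i'$ and $vu\sim v'u'$.

*Proof.* Only if: by Lemma 6, connectivity on $S$ is generated by the links $l(u)\#_ir(va)\leftrightarrow l(bu)\#_ir(v)$ with $l(u)\#_ir(v)\in W_{ab}$. Such a link preserves $i$. It relates the stored words $vau$ and $vbu$, where $a=b$ or $\tau(vau)=vbu$, so these are equivalent.

If: first we move the cursor. Since $W_{aa}$ contains all words $l(u)\#_ir(v)$ with $|u|+|v|$ odd, every $l(u)\#_ir(v)\in S$ is connected to $\#_ir(vu)$, by carrying the letters of $u$ over one at a time. Next we perform a step of $\tau$. Let $x$ have even length and $\tau(x)=x'$. Write $x=vau$, $x'=vbu$ with $a\neq b$, so that $|u|+|v|$ is odd and $l(u)\#_ir(v)\in W_{ab}$. Then $\#_ir(x)$ is connected to $l(u)\#_ir(va)$, which is linked to $l(bu)\#_ir(v)$, which is connected to $\#_ir(x')$. Since $\sim$ is generated by such steps, and $\tau$ preserves length so that a chain starting at a word of even length stays in even length, the claim follows. $\square$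

**Lemma 9.** The vertices of $G(C(E))$ of degree $>D$ are exactly the elements of $E$.

*Proof.* The neighbours of an element $g\in S$ are one letter longer. Those outside $E\Omega$ are of the form $\lambda g$ or $g\pi$ with $\pi\in\Pi_0$, so there are at most $|\Lambda|+|\Pi_0|=D$ of them. Elements of $E$ have $D+1$ pendant neighbours in addition. Elements of $M,N_1,N_3$ have degree $2\le D$, and pendant vertices have degree $1$. $\square$

So the marks can be recognized from the abstract semigroup, while the bit $i$ cannot be read off from a word's position in the graph: the letters $\#_0$ and $\#_1$ play the same role in $C(\emptyset)$.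

## Marking the starts and the halts

We mark starting words with one bit and halting words with the other, and then change the bit of the starting words for one single input $k$. Put
$$E_Y=\{\#_1r(x_{j,n}):j\ge1,\ n\ge j,\ n\text{ even}\}\ \cup\ \{\#_0r(x):x\in\mathrm{Halt}\},$$
$$E_k=\{\#_1r(x_{j,n}):j\ge1,\ j\ne k,\ n\ge j\text{ even}\}\ \cup\ \{\#_0r(x_{k,n}):n\ge k\text{ even}\}\ \cup\ \{\#_0r(x):x\in\mathrm{Halt}\}.$$
All tape words here have even length, so these are subsets of $S$. They are rational, and $E_k$ is effectively computable from $k$. Let $\mathcal Y=X_{C(E_Y)}$ and $\mathcal X_k=X_{C(E_k)}$.

**Proposition 10.** $\mathcal X_k^+\cong\mathcal Y^+\iff k\notin H$.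

*Proof.* **Step 1: if $k\in H$, an invariant separates the two.** Consider the property

> (P) some component of $\Delta(T)$ contains two distinct vertices of degree $>D$.

It is invariant under isomorphism of $T$. By Lemma 2, the components of $\Delta(X_{C(E)}^+)$ other than those of $G(C(E))$ are isolated vertices and two stars, and each star has at most one vertex of degree $>D$, as leaves have degree $1$. So by Lemma 9, (P) holds for $X_{C(E)}^+$ iff two distinct elements of $E$ lie in one component of $G(C(E))$.

For $E_Y$ this fails. By Lemma 8 a component has a fixed bit and its stored words are equivalent. Two elements of $E_Y$ with bit $1$ in one component come from equivalent words $x_{j,n}\sim x_{j',n'}$ and coincide by part 4 of Lemma 5. Two elements with bit $0$ come from equivalent words of $\mathrm{Halt}$ and coincide by part 3.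

For $E_k$ with $k\in H$ it holds. By part 1 of Lemma 5, $x_{k,n}\sim x$ for some even $n\ge k$ and some $x\in\mathrm{Halt}$. Then $\#_0r(x_{k,n})$ and $\#_0r(x)$ are elements of $E_k$. They are distinct because $x_{k,n}\notin\mathrm{Halt}$, and they lie in one component by Lemma 8.

So $\mathcal X_k^+\not\cong\mathcal Y^+$.

**Step 2: if $k\notin H$, define the map that swaps the hidden bit along the computations on $1^k$.** Let $\rho$ be the map exchanging $\#_0$ and $\#_1$. Since the definitions of $S$ and $W_{ab}$ do not depend on $i$, $\rho$ is a bijection of $C(\emptyset)$ onto itself. It commutes with adding letters at the ends, so it is an automorphism of $G(C(\emptyset))$. Let $K$ be the union of the components of $G(C(\emptyset))$ containing some $\#_ir(x_{k,n})$ with $i\in\{0,1\}$ and $n\ge k$ even. Then $\rho(K)=K$. Define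
$$f=\rho\ \text{ on }K,\qquad f=\mathrm{id}\ \text{ on }C(\emptyset)\setminus K .$$
This is a bijection of $C(\emptyset)$ onto itself.

**Step 3: check that $f(E_k)=E_Y$.** By definition $\#_0r(x_{k,n})\mapsto\#_1r(x_{k,n})$. For $j\neq k$, $\#_1r(x_{j,n})\notin K$: otherwise Lemma 8 gives $x_{j,n}\sim x_{k,n'}$ for some $n'$, and $j=k$ by part 4 of Lemma 5. So it is fixed. For $x\in\mathrm{Halt}$, $\#_0r(x)\notin K$: otherwise $x\sim x_{k,n}$ for some $n$, so $x=\tau^m(x_{k,n})$ for some $m$ by part 3 of Lemma 5, and $k\in H$ by part 1. So it is fixed too. The images together are exactly $E_Y$.

**Step 4: extend to the pendants and apply Lemma 4.** Put $f(g\omega)=f(g)\omega$ for $g\in E_k$, $\omega\in\Omega$. By Step 3 this gives a bijection $f:C(E_k)\to C(E_Y)$. Let $d=\lambda c$ or $d=c\pi$ with $c,d\in C(E_k)$.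

* If $c,d\in C(\emptyset)$, they are adjacent, so they lie in one component of $G(C(\emptyset))$. So $f$ acts on both as $\rho$ or on both as the identity, and the relation between $f(c)$ and $f(d)$ is the same, with the same letter.
* Otherwise one of $c,d$ is a pendant vertex. By Lemma 6 its only neighbour is obtained by deleting its last letter, so $d=c\omega$ with $c\in E_k$, and $f(d)=f(c)\omega$.

This is the implication from left to right in Lemma 4. The converse follows by applying the same argument to $f^{-1}:C(E_Y)\to C(E_k)$, which has the same form: $\rho$ on $K$, the identity on the rest of $C(\emptyset)$, and $g\omega\mapsto f^{-1}(g)\omega$ for $g\in E_Y$. By Lemma 7, (Q) holds for both sets. So Lemma 4 gives $\mathcal X_k^+\cong\mathcal Y^+$. $\square$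

Step 3 shows what the track is for. If some $x_{j,n}$ with $j\neq k$ were equivalent to $x_{k,n}$, then $\#_1r(x_{j,n})$ would lie in $K$, and $f$ would send it to $\#_0r(x_{j,n})$, which is not in $E_Y$.

## From a fixed alphabet to two letters

*Proof of Theorem 1.* The alphabet used above is $\Lambda\cup Z\cup\Pi\cup\{z,y\}$. It depends only on $U$, so it is fixed. Write it as $\Sigma=\{\sigma_1,\dots,\sigma_m\}$. Let $h:\Sigma^+\to\{\mathtt a,\mathtt b\}^+$ be the morphism $h(\sigma_i)=\mathtt a^i\mathtt b$. It is injective, since each $\mathtt b$ ends the code of one letter and the number of letters $\mathtt a$ before it names that letter. For every $X\subseteq\Sigma^+$ we have $h(X)^+=h(X^+)\cong X^+$, and $h$ preserves rationality effectively. Put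
$$X_k=h(\mathcal X_k),\qquad Y=h(\mathcal Y).$$
By Proposition 10, $X_k^+\cong Y^+\iff k\notin H$, and the $X_k$ are computable from $k$.

Since $H$ is r.e. and not recursive, its complement is not r.e. A decision or even a semi-decision procedure for isomorphism, applied to the pairs $(X_k,Y)$, would enumerate the complement of $H$. So there is none. As $\mathbb N_{\ge1}\setminus H$ may be chosen $\Pi^0_1$-complete, $k\mapsto(X_k,Y)$ shows that the problem is $\Pi^0_1$-hard. $\blacksquare$

## Isomorphisms that no transducer computes

*Proof of the last sentence of Theorem 3.* By part 3 of Lemma 1, $\mathcal X_k$ and $\mathcal Y$ are the sets of irreducible elements of $\mathcal X_k^+$ and $\mathcal Y^+$. The map $h$ restricts to isomorphisms $\mathcal X_k^+\to X_k^+$ and $\mathcal Y^+\to Y^+$, so $X_k$ and $Y$ are the sets of irreducible elements of $X_k^+$ and $Y^+$. Hence every isomorphism $X_k^+\to Y^+$ restricts to a bijection $X_k\to Y$, and the decision procedure of Theorem 3 applies to these sets. Enumerate all transducers and test each one, for each $k$. This shows that the set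
$$R=\{k\ge 1:\text{some isomorphism }X_k^+\to Y^+\text{ is a rational function on the generators}\}$$
is r.e. It is contained in $\mathbb N_{\ge1}\setminus H$, which is not r.e. If the difference were finite, $\mathbb N_{\ge1}\setminus H$ would be the union of an r.e. set and a finite set, so r.e. Hence the difference is infinite: for infinitely many $k$ we have $X_k^+\cong Y^+$, but no isomorphism is rational on the generators. $\blacksquare$

**Remark 1.** The map $f$ of Proposition 10 is nevertheless computable. A word $l(u)\#_ir(v)\in S$ lies in $K$ iff $n=|vu|\ge k$ and $vu\sim x_{k,n}$, by Lemma 8, and this can be decided because $\tau$ preserves length and $A^n$ is finite. A word of $M$, $N_1$ or $N_3$ lies in $K$ iff the ends of its path do.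

**Remark 2.** The semigroups $X_k^+$ and $Y^+$ are of a very restricted kind. By Lemma 1 all factorizations of an element into irreducibles have the same length. By Lemmas 3 and 7 the semigroups are presented by quadratic relations $gp=hq$ between generators. So undecidability persists within this class.

**Remark 3.** There is also an upper bound. Since irreducible elements generate, $X^+\cong Y^+$ iff there is a bijection $f$ between the (regular) sets of irreducible elements such that for all finite sequences of them
$$x_1\cdots x_n=x_1'\cdots x_m'\iff f(x_1)\cdots f(x_n)=f(x_1')\cdots f(x_m').$$
This is one existential quantifier over functions followed by an arithmetical condition, so the problem is in $\Sigma^1_1$. The arguments here do not determine its exact position between $\Pi^0_1$-hardness and $\Sigma^1_1$.
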